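\title{Local hypercyclic rings have nil radical}

\begin{abstract}
A ring is hypercyclic if every cyclic right module has a cyclic injective hull. We prove that the Jacobson radical of a local hypercyclic ring is nil. We then characterize local hypercyclic rings by their one-sided ideals, show that for local rings the condition is left-right symmetric, and prove that such a ring is either a chain ring of finite length or a linearly compact ring whose divisibility is governed by a truncated valuation onto $[0,1]\cup\{\infty\}$.
\end{abstract}

\section{Introduction}\label{sec:intro}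

Rings are associative with identity, and modules are unital right modules unless a side is named. The \emph{injective hull} $E(M)$ of a module $M$ is an injective module that contains $M$ as an essential submodule. A ring $R$ is \emph{hypercyclic} if $E(M)$ is cyclic for every cyclic right $R$-module $M$; we say \emph{right} or \emph{left} hypercyclic when both sides are in play. We write $J=J(R)$ for the Jacobson radical. The ring $R$ is \emph{local} if it has a unique maximal right ideal, that is, if $R/J$ is a division ring, and $J$ is \emph{nil} if each of its elements is nilpotent.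

Over a local ring, ``injective'' and ``cyclic'' pull in opposite directions. Let $s\in J$ satisfy $st\ne0$ for all $t\neq0$, and let $E$ be injective. For $e\in E$ the map $st\mapsto et$ is a well-defined homomorphism $sR\to E$; it extends to $R$, and if $e'$ is the image of $1$, then $e=e's$. So $E=EJ$. If $E=e_0R$ is also cyclic, then $e_0=e_0j$ with $j\in J$, and $e_0=0$ because $1-j$ is a unit. Since $E(R)\neq0$, every element of the radical of a local hypercyclic ring has a nonzero right annihilator. The power series ring $F[[x]]$ over a field $F$ is therefore not hypercyclic. Its quotients $R=F[x]/(x^n)$ are. A homomorphism $f\colon x^kR\to R$ satisfies $f(x^k)x^{n-k}=0$, so $f(x^k)\in x^kR$ and $f$ is multiplication by an element of $R$; hence $R$ is self-injective by Baer's criterion. Every nonzero ideal contains $x^{n-1}$ and is therefore essential, and $R/x^kR\cong x^{n-k}R$ for $1\le k\le n$, so $R$ is the hull of every nonzero cyclic module.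

These examples suggest that the elements of $J$ should be not only zero divisors but nilpotent. The problem is to decide this:

\begin{quote}
\emph{Is there a local hypercyclic ring whose Jacobson radical is not nil?}
\end{quote}

The question is posed as open in \cite[Remark~3.12]{qhyp}, which cites Osofsky. It is stated there for semi-perfect rings, those for which $R/J$ is semisimple Artinian and idempotents lift modulo $J$, together with the statement that the existence question for semi-perfect hypercyclic rings is equivalent to the existence question for local ones. The equivalence concerns only the two questions: $F\times F$ is semi-perfect and hypercyclic but not local. The answer is negative.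

\begin{theorem}\label{thm:nil}
If $R$ is a local hypercyclic ring, then $J(R)$ is nil.
\end{theorem}

By the equivalence of existence questions quoted from \cite[Remark~3.12]{qhyp}, there is then no semi-perfect hypercyclic ring with non-nil radical either.

Once the radical is known to be nil, local hypercyclic rings can be described completely. A \emph{right chain ring} is a ring whose right ideals are linearly ordered by inclusion; left chain rings are defined in the same way. A ring is \emph{duo} if every one-sided ideal is two-sided. The left module ${}_RR$ is \emph{linearly compact} if a system of congruences $x\equiv c_i \pmod{A_i}$, with $c_i\in R$ and left ideals $A_i$, has a solution whenever each of its finite subsystems has one; this is a strong form of completeness. For $A\subseteq R$ we write $\mathbf r(A)=\{t: At=0\}$ and $\mathbf l(A)=\{t:tA=0\}$.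

\begin{theorem}\label{thm:class}
For a local ring $R$ with $J=J(R)\ne0$ the following are equivalent:
\begin{itemize}
\item[(a)] $R$ is right hypercyclic;
\item[(a$'$)] $R$ is left hypercyclic;
\item[(b)] $R$ is a left and right chain ring, $J$ is nil, $\mathbf r(J)\neq0$, every right ideal has the form $aR$ or $aJ$, and ${}_RR$ is linearly compact.
\end{itemize}
Such a ring is duo.
\end{theorem}

\begin{theorem}\label{thm:values}
A local ring $R$ is hypercyclic if and only if one of the following holds.
\begin{itemize}
\item[(A)] $R$ is a left and right chain ring of finite length as a right module.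
\item[(B)] ${}_RR$ is linearly compact and there is a surjection $v\colon R\to[0,1]\cup\{\infty\}$ such that
\begin{itemize}
\item[(i)] $v(x)\le v(y)\iff y\in xR\iff y\in Rx$;
\item[(ii)] $v(xy)=v(x)+v(y)$ if this sum is at most $1$, and $v(xy)=\infty$ otherwise.
\end{itemize}
\end{itemize}
\end{theorem}

The rings $F[x]/(x^n)$ are of type (A). The following ring is of type (B), and it is the picture to keep in mind for the structure theory below.

\begin{example}\label{ex:series}
Let $F$ be a field and let $R$ be the set of formal sums $x=\sum_{\gamma\in[0,1]}x_\gamma t^\gamma$, with $x_\gamma\in F$, whose support $\{\gamma:x_\gamma\ne0\}$ is well ordered. Add coefficientwise and multiply by the rule $t^\gamma t^\delta=t^{\gamma+\delta}$ if $\gamma+\delta\le1$ and $t^\gamma t^\delta=0$ otherwise. The product is defined. Indeed, let $A,B\subseteq[0,1]$ be well ordered. Every sequence of pairs in $A\times B$ has a subsequence that is weakly increasing in both coordinates, so $A+B$ contains no strictly decreasing sequence, and no number is a sum $\alpha+\beta$ with $(\alpha,\beta)\in A\times B$ in infinitely many ways. Thus $R$ is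 a commutative ring.

Let $v(x)$ be the least element of the support of $x\ne0$, and $v(0)=\infty$. Multiplying leading terms gives (ii), and (ii) shows that $m$ is nilpotent when $v(m)>0$. If $v(x)=\gamma\le 1$, then $x=x_\gamma t^\gamma(1-m)$ with $v(m)>0$, and $1-m$ is inverted by a finite geometric series. So $xR=t^\gamma R=\{v\ge\gamma\}$, which is (i), and $R$ is local with $J=\{v>0\}$.

For an ideal $A$ the set $I_A=\{\gamma\in[0,1]:t^\gamma\notin A\}$ is an initial segment of $[0,1]$, and $x\in A$ if and only if the support of $x$ misses $I_A$. The initial segments are the intervals $[0,\gamma)$ and $[0,\gamma]$, so the ideals are $t^\gamma R=\{v\ge\gamma\}$ and $t^\gamma J=\{v>\gamma\}$. A congruence $x\equiv c_i\pmod{A_i}$ says that $x$ and $c_i$ have the same coefficients on $I_{A_i}$. In a finitely solvable system these prescriptions agree on overlaps; let $c$ have the prescribed coefficients on $\bigcup_iI_{A_i}$ and coefficient $0$ elsewhere. A nonempty subset $B$ of the support of $c$ meets some $I_{A_i}$, and the least element of $B\cap I_{A_i}$, which exists because this set lies in the support of $c_i$, is the least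 element of $B$. So $c\in R$, it solves the system, and $R$ is linearly compact. Here $J$ is nil but not nilpotent, since $(t^{1/n})^n=t\ne0$ for every $n$.
\end{example}

The proof of Theorem~\ref{thm:nil} has three stages. Section~\ref{sec:structure} extracts three properties from hypercyclicity: the chain conditions, the shape $zR$ or $zJ$ of the right ideals, and linear compactness. Section~\ref{sec:ideals} shows that every two-sided ideal properly contained in $J$ is nilpotent, which settles the commutative case. Section~\ref{sec:nil} treats the remaining, properly noncommutative possibility by summing an infinite series. Theorems~\ref{thm:class} and~\ref{thm:values} are proved in Sections~\ref{sec:class} and~\ref{sec:values}; the proof of Theorem~\ref{thm:nil} does not depend on them.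

\section{Local rings, chain rings and injective modules}\label{sec:prelim}

Throughout, $R$ is a local ring, $J=J(R)$ and $D=R/J$. The set $U=R\setminus J$ is the group of units, it contains $1+J$, and every proper left or right ideal lies in $J$. ``Ideal'' means two-sided ideal. A proper ideal $Q$ is \emph{completely prime} if $ab\in Q$ implies $a\in Q$ or $b\in Q$; for instance $J$ is completely prime. The set $\mathbf r(A)$ is always a right ideal, and it is an ideal if $A$ is a right ideal. The operators $\mathbf l$ and $\mathbf r$ reverse inclusions, and $A\subseteq\mathbf{lr}(A)$. For a right ideal $K$ and $y\in R$ we put $y^{-1}K=\{t: yt\in K\}$; this is the kernel of the map $R\to R/K$, $t\mapsto yt+K$, and $y^{-1}0=\mathbf r(y)$.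

In a right chain ring the union of a nonempty family of right ideals is a right ideal, and among finitely many elements $x_1,\dots,x_n$ there is one, $x_i$, with $x_1,\dots,x_n\in x_iR$. To prove that $R$ is a right chain ring it suffices to compare principal right ideals: if $a\in A\setminus B$ and $b\in B$, then $a\notin bR$, so $b\in aR\subseteq A$. The following four facts are used constantly; each holds with left and right interchanged.

\begin{itemize}
\item[(F1)] \emph{If $y=jy$ or $y=yj$ with $j\in J$, then $y=0$}, because $1-j$ is a unit.
\item[(F2)] \emph{If $z\neq0$, then $zJ\ne zR$, and $zJ$ contains every proper submodule of $zR$.} Indeed $zR\cong R/\mathbf r(z)$ with $\mathbf r(z)\subseteq J$, and $J/\mathbf r(z)$ is a proper submodule of $R/\mathbf r(z)$ that contains all the others.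
\item[(F3)] \emph{In a right chain ring, if $A$ is a right ideal and $x\notin A$, then $A\subseteq xJ$.} Indeed $xR\not\subseteq A$, so $A\subsetneq xR$, and (F2) applies.
\item[(F4)] \emph{In a left chain ring, if $I$ is an ideal, then every element of $I^2$ is a product $pq$ with $p,q\in I$.} Given $\sum x_iy_i$ with $x_i,y_i\in I$, one of the $y_i$, call it $q$, satisfies $y_i=c_iq$ for all $i$; take $p=\sum x_ic_i$.
\end{itemize}

When a chain ring has a least nonzero right ideal, the annihilator of each element can be computed.

\begin{lemma}\label{lem:socle}
Let $R$ be a local right chain ring and $N$ a simple right ideal.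
\begin{itemize}
\item[(1)] $N$ is contained in every nonzero right ideal, and $\mathbf l(J)=N$.
\item[(2)] For $y\neq0$ there is $z$ with $0\ne yz\in N$, and for every such $z$ we have $\mathbf r(y)=zJ$ and $y^{-1}N=zR$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) A nonzero right ideal is comparable with $N$ and cannot be properly contained in it. Write $N=nR$. Then $nJ$ is a proper submodule of $N$ by (F2), so $NJ=nJ=0$. Conversely, if $t\ne0$ and $tJ=0$, then $tR$ is simple by (F2) and contains $N$, so $tR=N$.

(2) The element $z$ exists because $N\subseteq yR$. From $yzJ\subseteq NJ=0$ we get $zJ\subseteq\mathbf r(y)$, and since $z\notin\mathbf r(y)$, (F3) gives $\mathbf r(y)\subseteq zJ$. As $N$ is simple, $N=yzR$, so $zR\subseteq y^{-1}N$. If $yt\in N$, say $yt=yzq$, then $t-zq\in\mathbf r(y)\subseteq zR$, so $t\in zR$.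
\end{proof}

In Example~\ref{ex:series}, $N=Ft$, and for $y=t^\gamma$ one can take $z=t^{1-\gamma}$: the annihilator of $t^\gamma$ is $\{v>1-\gamma\}$, and $(t^\gamma)^{-1}N=\{v\ge1-\gamma\}$.

We recall what is needed about injective modules. A module $E$ is injective if every homomorphism into $E$ from a submodule of a module $M$ extends to $M$. By \emph{Baer's criterion} it suffices to test this for $M=R$ and right ideals $I\subseteq R$. For $E=R/K$, a homomorphism $f\colon I\to R/K$ extends to $R$ exactly when there is $c\in R$ with $f(t)=ct+K$ for all $t\in I$. A submodule is \emph{essential} if it meets every nonzero submodule nontrivially, and the injective hull is unique up to isomorphism: if $M$ is essential in an injective module $E$, then $E\cong E(M)$. A nonzero module is \emph{uniform} if all its nonzero submodules are essential. A nonzero indecomposable injective module $E$ is uniform: for $0\neq A\subseteq E$, the module $E$ contains a hull of $A$, which is a direct summand because it is injective, and so equals $E$.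

\section{The one-sided ideals of a local hypercyclic ring}\label{sec:structure}

In this section $R$ is local and hypercyclic, and $J\neq0$. The hypothesis says that for each proper right ideal $I$ the module $R/I$ embeds as an essential submodule in an injective module $R/K$, where $K$ is a proper right ideal. We first use that such a hull is indecomposable, then determine which $K$ can occur, and finally read off all right ideals $I$.

\begin{lemma}\label{lem:chain}
\begin{itemize}
\item[(1)] $R$ is a right chain ring.
\item[(2)] $R_R$ is injective.
\item[(3)] $\mathbf{lr}(a)=Ra$ for all $a\in R$.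
\item[(4)] $R$ is a left chain ring.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $I$ be a proper right ideal and $E(R/I)\cong R/K$ with $K$ proper. All proper submodules of $R/K$ lie in $J/K$, so $R/K$ is not a sum of two proper submodules and is indecomposable. Being injective, it is uniform, and so is its nonzero submodule $R/I$. If right ideals $A,B$ were incomparable, then $A/(A\cap B)$ and $B/(A\cap B)$ would be nonzero submodules of $R/(A\cap B)$ with zero intersection.

(2) Let $R\to R/K$, $1\mapsto y+K$, be an embedding into an injective module. Then $yt\in K$ implies $t=0$, so $y\notin K$ and $yR\cap K=0$. By (1), $K\subseteq yR$, hence $K=0$ and $R$ itself is injective.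

(3) Let $b\in\mathbf{lr}(a)$, that is, $\mathbf r(a)\subseteq\mathbf r(b)$. Then $at\mapsto bt$ is a well-defined homomorphism $aR\to R$. By (2) it is left multiplication by some $c$, and $b=ca$.

(4) By (1), $\mathbf r(a)$ and $\mathbf r(b)$ are comparable, so by (3) $Ra$ and $Rb$ are comparable.
\end{proof}

Locality is what makes the hull indecomposable in (1); the hypercyclic ring $F\times F$ is not a chain ring.

The divisibility argument of the introduction limits the right ideals $K$ with $R/K$ injective: the generator $1+K$ cannot be divisible by an element of $J$, so $K$ must be very small. Put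
\[
N=\mathbf r(J),
\]
an ideal of $R$.

\begin{lemma}\label{lem:K}
Every proper right ideal $I$ has the form $I=y^{-1}K$, where $K\subseteq N$ is a right ideal and $y\notin K$.
\end{lemma}

\begin{proof}
Let $R/I\to R/K$, $1+I\mapsto y+K$, be an embedding into an injective module with $K\ne R$. Then $I=y^{-1}K$, and $y\notin K$ because $1\notin I$. Let $s\in J$ and suppose $\mathbf r(s)\subseteq K$. Then $st\mapsto t+K$ is a well-defined homomorphism $sR\to R/K$. By injectivity it has the form $x\mapsto wx+K$, and $x=s$ gives $1-ws\in K$. But $1-ws$ is a unit, so $K=R$, which is false. Hence $\mathbf r(s)\not\subseteq K$, and $K\subseteq \mathbf r(s)$ by the chain condition. This holds for all $s\in J$, so $JK=0$.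
\end{proof}

To make use of this we need to know $N$. The next two lemmas show that it is a simple right ideal. Both are proved by applying Lemma~\ref{lem:K} to a well-chosen right ideal. For the first we choose $zJ$, which has an immediate successor $zR$ in the chain of right ideals.

\begin{lemma}\label{lem:Nnonzero}
$N\neq0$.
\end{lemma}

\begin{proof}
Suppose $N=0$. By Lemma~\ref{lem:K} every proper right ideal is $\mathbf r(y)$ for some $y\ne0$. Take $0\neq z\in J$ and write $zJ=\mathbf r(y)$ with $y\neq0$. Let $j\in J$. Then $\mathbf r(jy)\supseteq\mathbf r(y)$, and equality would give $Ry=Rjy$ by Lemma~\ref{lem:chain}(3), hence $y=0$ by (F1). So $\mathbf r(jy)\supsetneq zJ$. If $z\notin \mathbf r(jy)$, then $\mathbf r(jy)\subseteq zJ$ by (F3), which is false. Thus $jyz=0$ for all $j\in J$, that is, $yz\in N=0$. Then $z\in\mathbf r(y)=zJ$, and $z=0$ by (F1), a contradiction.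
\end{proof}

By definition $J$ kills $N$ from the left. Nothing is known yet about the right action of $J$ on $N$, and this is the only delicate point of the section. The right action is described by a homomorphism from $R$ to $D$, whose kernel $P$ is a completely prime ideal. If $P\neq J$, we test Lemma~\ref{lem:K} on the right ideal of all elements that are killed by some element outside $P$.

\begin{lemma}\label{lem:NJ}
$NJ=0$, and $N$ is a simple right ideal.
\end{lemma}

\begin{proof}
Fix $0\ne x\in N$. For every $0\neq x'\in N$ the proper left ideal $\mathbf l(x')$ contains $J$, so it equals $J$ and $Rx'\cong R/J$ is a simple left module. The simple left ideals $Rx$ and $Rx'$ are comparable, hence equal. So $N=Rx$ is a left $D$-space with basis $x$. As $N$ is a right ideal, for $c\in R$ there is a unique $\varphi(c)\in D$ with $xc=\varphi(c)x$. The map $\varphi$ is additive, $\varphi(1)=1$, and $x(cc')=\varphi(c)xc'=\varphi(c)\varphi(c')x$, so $\varphi\colon R\to D$ is a ring homomorphism. Its kernel is $P=\mathbf r(x)=\mathbf r(N)$. Since $R/P$ embeds in a division ring, $P$ is a completely prime ideal, and $P\subseteq J$.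 We must show $P=J$.

Suppose $P\ne J$. Let $S=R\setminus P$, which is closed under multiplication, and fix $s_0\in J\cap S$. For $s\in S$, (F3) gives $P\subseteq sR$ and $P\subseteq Rs$. If $p=st\in P$, then $t\in P$; hence $P=sP$. Let
\[
Z=\bigcup_{s\in S}\mathbf r(s),
\]
a right ideal. If $st=0$ with $s\in S$, then $st\in P$ and so $t\in P$; thus $Z\subseteq P$, and $Z$ is proper. From $P\subseteq Rs$ we get $P\,\mathbf r(s)=0$, so $PZ=0$. By Lemma~\ref{lem:K}, $Z=y^{-1}K$ with $K\subseteq N$ and $y\notin K$. In particular $y\neq0$, $\mathbf r(y)\subseteq Z$, and $JyZ\subseteq JN=0$.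

\emph{Case $y\in S$.} Then $s_0y$ and $s_0^2y$ lie in $S$, and
\[
\mathbf r(s_0^2y)\subseteq Z\subseteq\mathbf r(s_0y)\subseteq\mathbf r(s_0^2y),
\]
the first inclusion by the definition of $Z$ and the second because $JyZ=0$. By Lemma~\ref{lem:chain}(3), $Rs_0y=Rs_0^2y$. So $s_0y=(cs_0)(s_0y)$ for some $c$, and (F1) gives $s_0y=0\in P$, a contradiction.

\emph{Case $y\in P$.} Then $yZ\subseteq PZ=0$, so $Z=\mathbf r(y)$. Therefore $P\subseteq\mathbf l(Z)=\mathbf{lr}(y)=Ry\subseteq P$, that is, $P=Ry$. Now $y\in P=s_0P=s_0Ry$ with $s_0R\subseteq J$, so $y=0$ by (F1), a contradiction.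

Hence $P=J$ and $NJ=0$. Thus $N$ is a nonzero right $D$-space whose subspaces are right ideals and form a chain, so it is one-dimensional.
\end{proof}

We can now state the three properties on which the rest of the proof of Theorem~\ref{thm:nil} rests.

\begin{proposition}\label{prop:structure}
Let $R$ be a local hypercyclic ring with $J\ne0$. Then $\mathbf r(J)\neq0$, and
\begin{itemize}
\item[(C1)] $R$ is a left and right chain ring;
\item[(C2)] every right ideal of $R$ is $zR$ or $zJ$ for some $z\ne0$;
\item[(C3)] ${}_RR$ is linearly compact.
\end{itemize}
\end{proposition}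

\begin{proof}
Lemmas~\ref{lem:chain} and~\ref{lem:Nnonzero} give (C1) and $\mathbf r(J)\ne0$.

For (C2), note that $R=1\cdot R$. Since $N$ is simple, the right ideal $K$ in Lemma~\ref{lem:K} is $0$ or $N$, so a proper right ideal is $\mathbf r(y)$ or $y^{-1}N$ with $y\neq0$. By Lemma~\ref{lem:socle}(2) these are $zJ$ and $zR$ for some $z$ with $yz\ne0$.

For (C3) we first extend Lemma~\ref{lem:chain}(3) to all left ideals: \emph{$\mathbf{lr}(A)=A$ for every left ideal $A$.} Let $b\ne0$ and choose $z$ with $0\neq bz\in N$. Since $N=\mathbf r(J)$, we have $\mathbf r(Jb)=b^{-1}N=zR$. From $Jbz=0$ we get $Jb\subseteq\mathbf l(z)$, and since $b\notin\mathbf l(z)$, (F3) gives $\mathbf l(z)\subseteq Jb$. Thus $\mathbf{lr}(Jb)=\mathbf l(zR)=\mathbf l(z)=Jb$. Now suppose $b\in\mathbf{lr}(A)\setminus A$. Then $b\ne0$ and $A\subseteq Jb$ by (F3), so $b\in\mathbf{lr}(A)\subseteq\mathbf{lr}(Jb)=Jb$, and $b=0$ by (F1), a contradiction.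

Let $x\equiv c_i\pmod{A_i}$ be a finitely solvable system. Given $i$ and $k$, we may assume $A_k\subseteq A_i$. A common solution of the two congruences shows $c_i-c_k\in A_i$. Then $\mathbf r(A_i)\subseteq\mathbf r(A_k)$ and $c_it=c_kt$ for $t\in\mathbf r(A_i)$. So the rule $t\mapsto c_it$ for $t\in\mathbf r(A_i)$ defines a homomorphism from the right ideal $\bigcup_i\mathbf r(A_i)$ to $R$. By Lemma~\ref{lem:chain}(2) it is left multiplication by some $c$, and $c-c_i\in\mathbf{lr}(A_i)=A_i$ for all $i$.
\end{proof}

\section{Two-sided ideals}\label{sec:ideals}

In this section $R$ is a local ring satisfying (C1) and (C2). In a commutative ring, nilpotence is controlled by prime ideals, and the radical of a local ring is nil when it is the only prime. We follow this route as far as it leads, with completely prime ideals.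

\begin{lemma}\label{lem:prime}
$J$ is the only completely prime ideal of $R$.
\end{lemma}

\begin{proof}
Let $Q\ne J$ be completely prime, so $Q\subsetneq J$, and fix $s\in J\setminus Q$. By (F3), $Q\subseteq Rs$. If $q=ts\in Q$, then $t\in Q$; hence $Q=Qs$. By (C2) there is $z\ne0$ with $Q=zR$ or $Q=zJ$. If $Q=zR$, then $z\in Qs=zRs\subseteq zJ$, so $z=0$ by (F1). If $Q=zJ$, then $z\notin Q$ by (F2), and $zj\in Q$ for all $j\in J$ forces $J\subseteq Q$. Both cases are impossible.
\end{proof}

Property (C2) cannot be dropped here, even for commutative chain rings in which every element of $J$ is a zero divisor.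

\begin{example}\label{ex:trivialext}
Let $V=F[[x]]$, $E=F((x))/V$, and $R=V\oplus E$ with $(f,e)(f',e')=(ff',fe'+f'e)$. If $f\neq0$, then $fE=E$, so $(f,e)R=fV\oplus E$; and $(0,e)R=0\oplus Ve$. The principal ideals are therefore $0$, the ideals $E_k=0\oplus x^{-k}V/V$ for $k\geq 1$, and the ideals $x^kV\oplus E$ for $k\ge0$; they form a chain. So $R$ is a commutative local chain ring with $J=(x,0)R$ and $\mathbf r(J)=E_1\ne0$, but $(x,0)$ is not nilpotent. The ideal $0\oplus E$ is completely prime. It is the union of $E_1\subsetneq E_2\subsetneq\cdots$, hence not principal, whereas $zR$ and $zJ=z(x,0)R$ are principal. So (C2) fails, and $R$ is not hypercyclic.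
\end{example}

To apply Lemma~\ref{lem:prime} we need a way to recognize completely prime ideals. In a chain ring it is enough to look at squares.

\begin{lemma}\label{lem:squares}
Let $I$ be a proper ideal such that $x^2\in I$ implies $x\in I$. Then $I=J$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:prime} it suffices to show that $I$ is completely prime. Let $ab\in I$. Then $(ba)^2=b(ab)a\in I$, so $ba\in I$. By the right chain condition, $a=bc$ or $b=ac$ for some $c$. If $a=bc$, then $a^2=(ab)c\in I$ and $a\in I$. If $b=ac$, then $b^2=(ba)c\in I$ and $b\in I$.
\end{proof}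

If an ideal $T$ is not nilpotent, either its powers stabilize at a nonzero idempotent ideal, or they decrease forever. The next lemma deals with the first case, and the proposition reduces the second to Lemma~\ref{lem:squares}.

\begin{lemma}\label{lem:idem}
If $I$ is a proper ideal with $I=I^2\neq0$, then $I=J$.
\end{lemma}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:squares}. Suppose $x\notin I$ and $x^2\in I=I^2$. By (F4), $x^2=pq$ with $p,q\in I$, and by (F3) on both sides, $p=xp'$ and $q=q'x$ with $p',q'\in J$. Then $xux=0$ for the unit $u=1-p'q'$. Put $t=xu$. Then $t\notin I$ and $t^2=0$. By (F3), $I\subseteq Rt\cap tR$, so $I=I^2\subseteq Rt\cdot tR=0$, a contradiction.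
\end{proof}

\begin{proposition}\label{prop:nilpotent}
Every ideal $T\subsetneq J$ is nilpotent.
\end{proposition}

\begin{proof}
Suppose $T$ is not nilpotent, and let $T_\infty=\bigcap_{k\ge1}T^k$, a proper ideal. Let $x^2\in T_\infty$ and suppose $x\notin T^k$ for some $k$. By (F3), $T^k\subseteq Rx\cap xR$, so
\[
T^{2k}\subseteq Rx\cdot xR=Rx^2R\subseteq T_\infty\subseteq T^{4k}\subseteq T^{2k}.
\]
Thus $T^{2k}$ is idempotent, and it is nonzero because $T$ is not nilpotent. By Lemma~\ref{lem:idem}, $T^{2k}=J$, which contradicts $T^{2k}\subseteq T\subsetneq J$. So $x^2\in T_\infty$ implies $x\in T_\infty$, and Lemma~\ref{lem:squares} gives $T_\infty=J$, which again contradicts $T_\infty\subseteq T\subsetneq J$.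
\end{proof}

\begin{remark}\label{rem:duo}
If $R$ is commutative, or merely duo, this proves that $J$ is nil. For $0\ne a\in J$ the right ideal $a^2R$ is an ideal and $a^2R\subseteq aJ\subsetneq aR\subseteq J$ by (F2), so $a^2R$ is nilpotent, and so is $a$. In general the proposition says only that an element $a\in J$ that is not nilpotent satisfies $Ra^nR=J$ for all $n\ge1$. Two-sided ideals do not distinguish the powers of such an element, and a different tool is needed.
\end{remark}

\section{The radical is nil}\label{sec:nil}

In this section $R$ is a local ring satisfying (C1)--(C3). We assume that $J$ is not nil and derive a contradiction. By Proposition~\ref{prop:structure} this proves Theorem~\ref{thm:nil}, the case $J=0$ being trivial.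

\subsection*{Units move elements up the chain}

Left multiplication by a unit $u$ permutes the right ideals, $I\mapsto uI$, and fixes the ideals. We show that if $J$ is not nil, there is a last ideal $M$ below $J$, and that in the range between $M$ and $J$ the units move every principal right ideal arbitrarily close to $J$.

\begin{lemma}\label{lem:M}
\begin{itemize}
\item[(1)] There is a largest ideal $M$ properly contained in $J$, and $RxR=J$ for every $x\in J\setminus M$.
\item[(2)] $J^2=J$, and $J$ is not finitely generated as a right ideal.
\item[(3)] If $x\in J\setminus M$ and $w\in J$, there is a unit $u$ with $w\in uxR$.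
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $a_0\in J$ be an element that is not nilpotent, and let $M$ be the union of all ideals $T\subsetneq J$. These form a chain containing $0$, so $M$ is an ideal. By Proposition~\ref{prop:nilpotent} none of them contains $a_0$, so $M\subsetneq J$. For $x\in J\setminus M$ the ideal $RxR$ lies in $J$ but not in $M$, so it equals $J$.

(2) The ideal $J^2$ contains $a_0^2$ and is not nilpotent, so $J^2=J$ by Proposition~\ref{prop:nilpotent}. If $J_R$ were finitely generated, then $J=wR$ by the chain condition, so $w\in J^2=wRJ=wJ$ and $w=0$ by (F1), against $J\neq0$.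

(3) By the right chain condition, $J=RxR=\sum_{c\in R}cxR=\bigcup_{c\in R}cxR$, so $w\in cxR$ for some $c$. If $c$ is a unit, take $u=c$. If $c\in J$, then $cx=(1+c)x-x$ lies in the larger of $(1+c)xR$ and $xR$; take $u=1+c$ or $u=1$ accordingly.
\end{proof}

Compare (2) and (3). For a fixed $d\in J$, no single element $s\in R$ can satisfy $sdR=J$, because $J$ is not principal. On the other hand, by (3), suitable units carry a fixed $h\in J\setminus M$ above any given element of $J$, a different unit for each target. The contradiction will come from gluing countably many of these units into one element $s$.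

\subsection*{A model for the gluing}

Let $V$ be a vector space with basis $e_0,e_1,e_2,\dots$, and let $a$ be the shift $ae_0=0$, $ae_m=e_{m-1}$. For any endomorphisms $b_0,b_1,\dots$ of $V$ the series $s=\sum_ib_ia^i$ defines an endomorphism, because every vector is killed by a power of $a$. On the basis,
\begin{align*}
se_0&=b_0e_0,\\
se_1&=b_0e_1+b_1e_0,\\
se_2&=b_0e_2+b_1e_1+b_2e_0,
\end{align*}
and in general $se_m=\sum_{i<m}b_ie_{m-i}+b_me_0$. The system is triangular: $b_m$ first appears in the $m$th line, applied to $e_0$. Given vectors $y_0,y_1,\dots$, choose $b_m$ recursively with $b_me_0=y_m-\sum_{i<m}b_ie_{m-i}$. Then $se_m=y_m$ for all $m$. The freedom to move the single vector $e_0$ has produced one endomorphism with infinitely many prescribed values.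

In $R$ we compute modulo $M$. We need an element $a\in J$ and elements $t_m$, all inside one right ideal $dR$ with $d\in J$, that behave like the $e_m$; the element $h$ plays the role of $e_0$. We need countably many targets $y_m$ that generate $J$. Lemma~\ref{lem:M}(3) does not let us prescribe $b_mh$ exactly, but it lets us make $b_mh$ so large that it dominates the other terms of its line, and in a chain ring that determines the right ideal generated by the sum. Finally, linear compactness gives a meaning to the series.

\subsection*{The shift and the targets}

In the model $a^me_m=e_0\neq 0$ and $ae_0=0$. A zero divisor modulo $M$ provides the second relation. For the first we need $a$ to act without shrinking some right ideal $dR$, and Lemma~\ref{lem:M}(3) lets us arrange this by multiplying with a unit.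

\begin{lemma}\label{lem:shift}
There are elements $a,d\in J$, $h\in J\setminus M$ and $t_0,t_1,\ldots\in dR$ such that $ah\in M$ and $a^mt_m=h$ for all $m\ge0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:prime}, $M$ is not completely prime, so there are $g,h\notin M$ with $gh\in M$. If one of them were a unit, the other would lie in $M$; so $g,h\in J\setminus M$. If $gJ\subseteq M$, then $J=J^2=RgRJ=RgJ\subseteq M$ by Lemma~\ref{lem:M}, which is false. So there is $d\in J$ with $gd\notin M$. By Lemma~\ref{lem:M}(3), applied to $x=gd$ and $w=d$, there is a unit $u$ with $d\in ugdR$. Put $a=ug\in J$ and write $d=adq$ with $q\in R$. Iterating, $d=a^mdq^m$ for all $m\ge0$. Moreover $ah=ugh\in M$ and $ad=ugd\notin M$. The right ideal $a^{-1}M$ thus contains $h$ but not $d$, so (F3) gives $h=dq'$ for some $q'$. Put $t_m=dq^mq'$. Then $a^mt_m=a^mdq^mq'=dq'=h$.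
\end{proof}

A priori the chain of principal right ideals inside $J$ need not have a countable cofinal sequence. Property (C2) supplies one: a right ideal that is not principal is a copy $zJ$ of $J$, and the elements $t_m$ exhibit such a right ideal that is countably generated.

\begin{lemma}\label{lem:cofinal}
There are $y_0,y_1,\ldots\in J$ with $J=\bigcup_my_mR$.
\end{lemma}

\begin{proof}
Let $H_m=(a^m)^{-1}M=\{t:a^mt\in M\}$. Since $M$ is an ideal, the $H_m$ form an increasing sequence of right ideals. From $a^mt_m=h\notin M$ and $a^{m+1}t_m=ah\in M$ we get $t_m\in H_{m+1}\setminus H_m$. Let $H=\bigcup_mH_m$. By (F3), $H_m\subseteq t_mR$, so $H=\bigcup_mt_mR$. By (C2), $H=zR$ or $H=zJ$ with $z\neq0$. If $H=zR$, then $z\in H_m$ for some $m$ and $H=H_m$, contradicting $t_m\in H\setminus H_m$. So $H=zJ$, and we can write $t_m=zy_m$ with $y_m\in J$.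

Let $y\in J$. Then $zy\in H$, so $zy=t_mc=zy_mc$ for some $m$ and $c$, and $y-y_mc\in\mathbf r(z)$. Since $zy_m=t_m\neq0$, we have $y_m\notin\mathbf r(z)$, so $\mathbf r(z)\subseteq y_mR$ by (F3). Hence $y\in y_mR$.
\end{proof}

\subsection*{The series}

\begin{proof}[Proof of Theorem~\ref{thm:nil}]
We choose units $b_0,b_1,\dots$ recursively so that for all $m$
\begin{equation}\label{eq:dominate}
y_m\in b_mhJ\qquad\text{and}\qquad b_ia^it_m\in b_mhJ\quad(0\le i<m).
\end{equation}
Let $b_0,\dots,b_{m-1}$ be given. The elements $y_m$ and $b_ia^it_m$ $(i<m)$ lie in $J$, and one of them, $w'$, generates a right ideal containing all of them. By Lemma~\ref{lem:M}(2), $w'R\ne J$. Choose $w\in J\setminus w'R$; then $w'R\subseteq wJ$ by (F3). By Lemma~\ref{lem:M}(3) there is a unit $b_m$ with $w\in b_mhR$. Then $w'R\subseteq wJ\subseteq b_mhJ$, which is \eqref{eq:dominate}.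

Let $c_m=\sum_{i<m}b_ia^i$ be the partial sums. For $m'\ge m$ we have $c_{m'}-c_m\in Ra^m$, so $c_{m'}$ solves the congruences $x\equiv c_m\pmod{Ra^m}$ for all $m\le m'$. By (C3) there is $s\in R$ with $s-c_m\in Ra^m$ for all $m$. This is the only use of linear compactness.

Fix $m$ and write
\[
st_m=\sum_{i<m}b_ia^it_m+b_ma^mt_m+(s-c_{m+1})t_m .
\]
The first sum lies in $b_mhJ$ by \eqref{eq:dominate}. The middle term is $b_mh$. The last term lies in $Ra^{m+1}t_m=Rah\subseteq M$; and since $h\notin M$ and $b_m$ is a unit, $b_mh\notin M$, so $M\subseteq b_mhJ$ by (F3). Therefore $st_m=b_mh(1+j)$ with $j\in J$, and $st_mR=b_mhR$, which contains $y_m$ by \eqref{eq:dominate}. As $t_m\in dR$, we obtain $y_m\in sdR$ for every $m$. By Lemma~\ref{lem:cofinal}, $J\subseteq sdR$, and $sd\in J$ gives $J=sdR$. This contradicts Lemma~\ref{lem:M}(2), so $J$ is nil.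
\end{proof}

\section{Characterization and left-right symmetry}\label{sec:class}

We prove Theorem~\ref{thm:class}. The implication (a)$\Rightarrow$(b) is the combination of Proposition~\ref{prop:structure} and Theorem~\ref{thm:nil}. We show that (b) implies duo, that (b) is left-right symmetric, and that (b) implies (a).

\subsection*{Nil chain rings are duo}

In Section~\ref{sec:nil} units moved principal right ideals upward. When $J$ is nil they cannot move them at all.

\begin{lemma}\label{lem:duo}
Let $R$ be a local left and right chain ring with $J$ nil. Then $aR=Ra$ for all $a$, and $R$ is duo.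
\end{lemma}

\begin{proof}
Let $a\neq0$ and $u\in U$. If $ua\notin aR$, then $a=uaj$ with $j\in J$ by (F3). Iterating, $a=u^naj^n$, which is $0$ for large $n$, a contradiction. So $ua\in aR$ for all units $u$. For $c\in J$ we have $ca=(1+c)a-a\in aR$. Hence $Ra\subseteq aR$, and the same argument on the other side gives $aR\subseteq Ra$. Every one-sided ideal is a sum of principal ones, so left and right ideals coincide.
\end{proof}

\begin{remark}
In such a ring $J$ is locally nilpotent: a finite subset of $J$ lies in $aR=Ra$ for one of its elements $a$, and $(aR)^k=a^kR=0$ for large $k$.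
\end{remark}

\begin{lemma}\label{lem:sym}
Let $J\neq 0$. Condition \textup{(b)} holds for $R$ if and only if it holds for the opposite ring $R^{\mathrm{op}}$. If it holds, $N=\mathbf r(J)$ is simple both as a left and as a right ideal, and $N=\mathbf l(J)$.
\end{lemma}

\begin{proof}
Let $R$ satisfy (b). By Lemma~\ref{lem:duo} left and right ideals coincide, so linear compactness on the left and on the right are the same condition. If $0\ne n\in\mathbf r(J)$, then $Rn$ is a simple left ideal by (F2), so $nR=Rn$ is also a simple right ideal. By Lemma~\ref{lem:socle}(1) and its left analog, $\mathbf l(J)=nR=Rn=\mathbf r(J)$; in particular $\mathbf l(J)\neq0$. For $a\neq0$, (F2) says that $aJ$ and $Ja$ are both the largest ideal properly contained in $aR=Ra$, so $aJ=Ja$, and every left ideal is $Ra$ or $Ja$. Thus $R^{\mathrm{op}}$ satisfies (b). The converse follows by applying this to $R^{\mathrm{op}}$.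
\end{proof}

Once (a)$\Leftrightarrow$(b) is proved for all local rings with nonzero radical, applying it to $R^{\mathrm{op}}$ and using Lemma~\ref{lem:sym} gives (a$'$)$\Leftrightarrow$(b).

\subsection*{Injectivity from linear compactness}

By Lemmas~\ref{lem:K} and~\ref{lem:NJ} the only candidates for hulls are $R$ and $R/N$. To verify Baer's criterion for them we extend a homomorphism on each principal right ideal separately and let linear compactness assemble the extensions.

\begin{lemma}\label{lem:baer}
Let $R$ be a right chain ring with ${}_RR$ linearly compact, and let $L$ be an ideal such that $e\,\mathbf r(t)\subseteq L$ implies $e\in Rt+L$ for all $e,t\in R$. Then $R/L$ is an injective right module.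
\end{lemma}

\begin{proof}
Let $f\colon I\to R/L$ be a homomorphism from a right ideal. For $t\in I$ write $f(t)=e+L$. For $q\in\mathbf r(t)$ we have $eq+L=f(tq)=0$, so $e\,\mathbf r(t)\subseteq L$, and by hypothesis $f(t)=c_tt+L$ for some $c_t\in R$. Put $A_t=\{c:ct\in L\}$, a left ideal. If $t'\in I$ and $t=t'q$, then $c_{t'}t+L=f(t')q=f(t)=c_tt+L$, so $c_{t'}\equiv c_t\pmod{A_t}$. Among finitely many elements of $I$ one, $t'$, generates a right ideal containing all of them, and $c_{t'}$ solves the corresponding congruences. So the system $x\equiv c_t\pmod{A_t}$, $t\in I$, is finitely solvable, and a solution $c$ satisfies $f(t)=ct+L$ on $I$. Baer's criterion applies.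
\end{proof}

The case $J^2\neq J$ is the discrete one.

\begin{lemma}\label{lem:discrete}
Let $R$ be a local left and right chain ring with $J$ nil and $J^2\neq J$, and let $p\in J\setminus J^2$. Then $J=pR$, and every $z\ne0$ is $p^ku$ with $k\ge0$ and $u\in U$.
\end{lemma}

\begin{proof}
The subspaces of the right $D$-space $J/J^2$ form a chain, so it is one-dimensional. By (F3), $J^2\subsetneq pR\subseteq J$, so $pR=J$. Since $p$ is nilpotent and $z\ne0$, there is a largest $k\ge0$ with $z\in p^kR$. Write $z=p^ku$. If $u\in J=pR$, then $z\in p^{k+1}R$; so $u$ is a unit.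
\end{proof}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(a)}]
Let $N=nR=Rn$ be as in Lemma~\ref{lem:sym}.

\emph{Step 1: $\mathbf{lr}(a)=Ra$ for all $a$.} For $a=0$ both sides are $0$. Let $a\ne0$, choose $w$ with $aw=n$, so that $\mathbf r(a)=wJ$ by Lemma~\ref{lem:socle}(2), and let $b\in\mathbf l(wJ)$. Then $bw\in\mathbf l(J)=N=Raw$, say $bw=caw$. If $b\notin Ra$, then $a=jb$ with $j\in J$ by (F3). So $bw=(cj)bw$, hence $bw=0$ by (F1) and $n=jbw=0$, a contradiction.

\emph{Step 2: $R_R$ is injective.} By Step 1, Lemma~\ref{lem:baer} applies with $L=0$.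

\emph{Step 3: for $z\neq0$ the hull of $R/zJ$ is $R$.} Since $n\in Rz$ by the left analog of Lemma~\ref{lem:socle}(1), there is $b$ with $bz=n$. By Lemma~\ref{lem:socle}(2), $\mathbf r(b)=zJ$, so $R/zJ\cong bR$. The chain ring $R$ is uniform, so $bR\neq 0$ is essential in the injective module $R$. This covers the zero ideal, which is $nJ$.

\emph{Step 4: for $0\ne z\in J$ the hull of $R/zR$ is cyclic.} Suppose first $J^2\ne J$. By Lemma~\ref{lem:discrete}, $zR=p^kR$ with $k\ge1$, so $zR=p^{k-1}J$ with $p^{k-1}\neq0$, and Step 3 applies.

Suppose now $J^2=J$. We check the hypothesis of Lemma~\ref{lem:baer} for $L=N$. Let $e\,\mathbf r(t)\subseteq N$. If $t=0$, then $e\in N$. If $t\ne0$, then $\mathbf r(t)=wJ$ for some $w$ by Lemma~\ref{lem:socle}(2), so $\mathbf r(t)=wJ^2=\mathbf r(t)J$ and $e\,\mathbf r(t)=e\,\mathbf r(t)J\subseteq NJ=0$; by Step 1, $e\in Rt$. So $R/N$ is injective. Choose $b$ with $bz=n$. By Lemma~\ref{lem:socle}(2), $b^{-1}N=zR$, so $t\mapsto bt+N$ embeds the nonzero module $R/zR$ in $R/N$. The submodules of $R/N$ form a chain, so $R/N$ is uniform, and it is the hull of $R/zR$.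

By (b) every proper right ideal is $0$, or $zJ$ with $z\neq0$, or $zR$ with $0\ne z\in J$, and the hull of $R/R$ is $0$. So $R$ is right hypercyclic. This completes the proof of Theorem~\ref{thm:class}.
\end{proof}

\begin{example}
Three variations on the ring $R$ of Example~\ref{ex:series} each violate exactly one condition of (b), so none is hypercyclic.
\begin{itemize}
\item[(1)] The quotient $R/Ft$ inherits the chain condition, the nil radical, the shape of the ideals and linear compactness from $R$. But $\mathbf r(J)=0$, because $t^{(1-\gamma)/2}x\notin Ft$ when $v(x)=\gamma<1$.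
\item[(2)] In the subring of sums with rational support, the arguments of Example~\ref{ex:series} give the chain condition, the nil radical and linear compactness, and $t\in\mathbf r(J)$. For irrational $\gamma\in(0,1)$ the ideal $\{v>\gamma\}$ is neither $aR=\{v\ge v(a)\}$ nor $aJ=\{v>v(a)\}$, since the infimum of its values is irrational.
\item[(3)] In the subring of sums with finite support, everything in Example~\ref{ex:series} holds except linear compactness. The system $x\equiv\sum_{i=1}^kt^{1-1/i}$ modulo $\{v>1-1/k\}$, for $k\geq1$, is finitely solvable, but a solution has coefficient $1$ at every exponent $1-1/i$.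
\end{itemize}
\end{example}

\section{The values of a local hypercyclic ring}\label{sec:values}

We prove Theorem~\ref{thm:values}. If $J=0$, then $R$ is a division ring; it satisfies (A), and it is hypercyclic because all its modules are injective. Let $J\ne0$. By Theorem~\ref{thm:class} we have to show that (b) holds if and only if (A) or (B) holds.

\subsection*{Conditions (A) and (B) imply (b)}

Assume (A). Right ideals are finitely generated, hence principal. The powers of $J$ stabilize, say $J^k=J^{k+1}$ with $J^k=wR$; then $w\in wJ$ and $w=0$. So $J$ is nilpotent, its last nonzero power lies in $\mathbf r(J)$, and $R$ is duo by Lemma~\ref{lem:duo}. The right ideals form a chain in a module of finite length, so there are finitely many of them, and hence finitely many left ideals. In a finitely solvable system $x\equiv c_i\pmod{A_i}$ let $A_i$ be the smallest modulus. Then $c_i-c_k\in A_k$ for all $k$, so $c_i$ is a solution. Thus (b) holds.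

Assume (B). By (i) principal one-sided ideals are comparable, so $R$ is a left and right chain ring. Since $0\in xR$ for all $x$, the value $v(0)$ is the largest one, $v(0)=\infty$; and $v(x)=\infty$ gives $x\in0R=0$. Since $x\in1R$ for all $x$, we have $v(1)=0$, and $v(x)=0$ if and only if $1\in xR$, that is, $x\notin J$. So $J=\{v>0\}$. If $v(x)=\gamma\in(0,1]$, then (ii) gives $v(x^k)=\infty$ as soon as $k\gamma>1$, so $J$ is nil. An element $n$ with $v(n)=1$ is nonzero and satisfies $v(jn)=\infty$ for $j\in J$, so $\mathbf r(J)\ne0$.

Let $I\neq0$ be a right ideal, $\gamma=\inf v(I)\in[0,1]$, and choose $a$ with $v(a)=\gamma$; this is where surjectivity onto the whole interval is used. If $\gamma=v(b)$ for some $b\in I$, then $I\subseteq bR\subseteq I$ by (i). Otherwise $I=\{v>\gamma\}$, because $v(y)>\gamma$ implies $v(b)\le v(y)$ for some $b\in I$, and then $y\in bR$. We claim $\{v>\gamma\}=aJ$. By (ii), $v(aj)>\gamma$ for $j\in J$. Conversely, if $v(y)>\gamma$, then $y=ac$, and $c$ is not a unit, since otherwise $a\in yR$ and $v(y)\le\gamma$. So (b) holds.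

\subsection*{The ordered set of principal ideals}

Now assume (b), so that $R$ is duo. If $J^2\neq J$, Lemma~\ref{lem:discrete} shows that for $z=p^ku\ne0$ we have $zR=p^kR$ and $zJ=p^{k+1}R$. So all right ideals are of the form $p^kR$ with $p$ nilpotent, and (A) holds.

Let $J^2=J$ from now on. The value of an element $x$ must depend only on $xR$, so we study the principal ideals under multiplication and show that they form a copy of $[0,1]$ under truncated addition. Let $X$ be the set of nonzero principal ideals $aR=Ra$, ordered by $\alpha\le\beta\iff\alpha\supseteq\beta$. Write $\infty$ for the zero ideal, larger than all elements of $X$, and write the product of ideals additively: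
\[
aR+bR:=aR\cdot bR=abR\in X\cup\{\infty\}.
\]
In this section $+$ between elements of $X\cup\{\infty\}$ always has this meaning; we do not assume that it is commutative. The least element of $X$ is $\mathbf 0=R$, and the greatest is $\mathbf 1=N=\mathbf r(J)$, by Lemmas~\ref{lem:sym} and~\ref{lem:socle}. We have $\mathbf 0<\mathbf 1$ because $JR\neq0$.

\begin{lemma}\label{lem:X}
Let $\alpha,\beta,\gamma\in X$.
\begin{itemize}
\item[(X1)] The operation $+$ is associative and weakly monotone in each variable, $\mathbf 0$ is neutral, $\alpha\le\alpha+\beta$ and $\beta\le\alpha+\beta$. If $\alpha>\mathbf 0$, then $\mathbf 1+\alpha=\infty$ and $m\alpha=\infty$ for large $m$.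
\item[(X2)] If $\alpha\le\beta$, then $\beta=\alpha+\rho=\rho'+\alpha$ for some $\rho,\rho'\in X$.
\item[(X3)] Let $\beta<\gamma$. If $\alpha+\beta\ne\infty$, then $\alpha+\beta<\alpha+\gamma$. If $\beta+\alpha\neq\infty$, then $\beta+\alpha<\gamma+\alpha$.
\item[(X4)] If $\alpha<\beta$, there is $\tau\in X$ with $\alpha<\tau<\beta$.
\item[(X5)] Every nonempty subset of $X$ has a supremum in $X$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\alpha=aR$, $\beta=bR$, $\gamma=cR$.

(X1) The first assertions are properties of products of ideals. If $\alpha>\mathbf 0$, then $a\in J$, so $N\alpha\subseteq NJ=0$, and $m\alpha=a^mR=0$ for large $m$ because $J$ is nil.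

(X2) We have $b\in aR=Ra$, so $b=aq=q'a$ with $q,q'\neq0$; take $\rho=qR$ and $\rho'=q'R$.

(X3) By (F2), $c=bj=j'b$ with $j,j'\in J$. If $ab\ne0$, then $acR=abjR\subseteq abJ\subsetneq abR$. If $ba\neq0$, then $Rca=Rj'ba\subseteq Jba\subsetneq Rba$.

(X4) Write $b=aj$ with $j\in J$. As $J=J^2$, (F4) gives $j=j'j''$ with $j',j''\in J$. Then $aj'\neq0$, and (F2) gives $aR\supsetneq aj'R\supsetneq aj'j''R=bR$.

(X5) Let $L$ be the intersection of a nonempty family of elements of $X$. It contains $N$, so it is nonzero, and by (b) it is $aR$ or $aJ$ with $a\ne0$. Suppose $L=aJ$. Then $LJ=L$, so $L$ is not principal: $L=wR$ would give $w\in wJ$ and $w=0$. Hence each member $bR$ of the family contains $aJ$ properly. If $a\notin bR$, then $bR\subseteq aJ$ by (F3), which is false; so each member contains $aR$. Then $aR\subseteq L=aJ$, contradicting (F2). So $L\in X$, and $L$ is the largest ideal contained in all members, that is, their supremum.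
\end{proof}

To coordinatize $X$ we halve $\mathbf 1$ repeatedly. The half of $\beta$ is found as a supremum. Since $+$ is not known to be commutative or continuous, we show directly that strict inequality in either direction leaves room to move both summands, one at a time.

\begin{lemma}\label{lem:halves}
For every $\beta\in X$ there is $\sigma\in X$ with $\sigma+\sigma=\beta$.
\end{lemma}

\begin{proof}
Let $A=\{\alpha\in X:\alpha+\alpha\le\beta\}$, which contains $\mathbf 0$ and is downward closed, and let $\sigma=\sup A$. Since $\alpha\le\alpha+\alpha\le\beta$ for $\alpha\in A$, we have $\sigma\le\beta$, and by (X2) we can write $\beta=\sigma+\rho$.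

Suppose $\sigma+\sigma<\beta$. Then $\rho>\sigma$, since $\rho\le\sigma$ would give $\beta\le\sigma+\sigma$. Take $\tau$ with $\sigma<\tau<\rho$. Then $\sigma+\tau\le\beta\neq\infty$, so $\sigma+\tau<\beta$ by (X3). As $\tau<\rho\le\beta$, we can write $\beta=\rho'+\tau$, and $\rho'>\sigma$, since $\rho'\le\sigma$ would give $\beta\le\sigma+\tau$. Take $\sigma'$ with $\sigma<\sigma'<\min(\rho',\tau)$. Then $\sigma'+\sigma'\le\rho'+\tau=\beta$, so $\sigma'\in A$ and $\sigma'>\sup A$, a contradiction.

Suppose $\sigma+\sigma>\beta$, where $\sigma+\sigma=\infty$ is allowed. Then $\rho<\sigma$, since $\rho\geq\sigma$ would give $\beta\ge\sigma+\sigma$. Take $\tau$ with $\rho<\tau<\sigma$. By (X3), $\sigma+\tau>\sigma+\rho=\beta$. As $\tau<\sigma\le\beta$, we can write $\beta=\rho'+\tau$, and $\rho'<\sigma$, since $\rho'\ge\sigma$ would give $\beta\geq\sigma+\tau$. Take $\sigma'$ with $\max(\rho',\tau)<\sigma'<\sigma$. Then $\sigma'+\sigma'\ge\sigma'+\tau>\rho'+\tau=\beta$ by (X3), so $\sigma'\notin A$. Since $A$ is downward closed, $\sigma'$ is an upper bound of $A$ smaller than $\sigma$, a contradiction.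
\end{proof}

Let $e_0=\mathbf 1$ and choose $e_{k+1}$ with $e_{k+1}+e_{k+1}=e_k$. Then $2^ke_k=\mathbf 1$, and $e_k>\mathbf 0$ because $\mathbf 1>\mathbf 0$. For $0\le m\le 2^k$ we have $me_k\le\mathbf 1$, where $0e_k=\mathbf 0$. Since $me_k=2me_{k+1}$, the rule $\delta(m/2^k)=me_k$ defines a map $\delta$ from the set of dyadic rationals in $[0,1]$ to $X$.

\begin{lemma}\label{lem:dyadic}
\begin{itemize}
\item[(1)] The map $\delta$ is strictly increasing.
\item[(2)] $\delta(q)+\delta(q')=\delta(q+q')$ if $q+q'\le1$, and $\delta(q)+\delta(q')=\infty$ if $q+q'>1$.
\item[(3)] If $\alpha<\beta$ in $X$, there is a dyadic $q$ with $\alpha<\delta(q)<\beta$.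
\end{itemize}
\end{lemma}

\begin{proof}
(1) For $m<2^k$, (X3) gives $me_k=me_k+\mathbf 0<me_k+e_k$.

(2) Write $q=m/2^k$ and $q'=m'/2^k$. Then $\delta(q)+\delta(q')=(m+m')e_k$. If $m+m'\le2^k$, this is $\delta(q+q')$. Otherwise it is at least $(2^k+1)e_k=\mathbf 1+e_k=\infty$ by (X1).

(3) Write $\beta=\alpha+\gamma$; then $\gamma>\mathbf 0$. There is $k$ with $e_k<\gamma$: otherwise $\mathbf 1=2^ke_k\ge2^k\gamma$ for all $k$, while $2^k\gamma=\infty$ for large $k$ by (X1). This is where the nil radical enters. Let $m\le 2^k$ be maximal with $me_k\le\alpha$. Since $\alpha<\mathbf 1$, we have $m<2^k$, and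
\[
\alpha<(m+1)e_k\le\alpha+e_k<\alpha+\gamma=\beta,
\]
the last inequality by (X3), which applies because $\alpha+e_k\le\beta\ne\infty$.
\end{proof}

\subsection*{The map $v$}

For $\alpha\in X$ define $v(\alpha)=\sup\{q\text{ dyadic}:\delta(q)\le\alpha\}\in[0,1]$. This function is weakly increasing, and $v(\delta(q))=q$ by Lemma~\ref{lem:dyadic}(1).

\emph{$v$ is strictly increasing.} Let $\alpha<\beta$. Applying Lemma~\ref{lem:dyadic}(3) twice, choose dyadic $q<q'$ with $\alpha<\delta(q)<\delta(q')<\beta$. Then $v(\alpha)\le q<q'\le v(\beta)$.

\emph{$v$ is onto $[0,1]$.} For $\lambda\in[0,1]$ let $\alpha=\sup\{\delta(q):q\le\lambda\}$, which exists by (X5). Then $v(\alpha)\geq q$ for all dyadic $q\le\lambda$, so $v(\alpha)\ge\lambda$. If $v(\alpha)>\lambda$, there are dyadic $p'<p$ with $\lambda<p'$ and $\delta(p)\le\alpha$. But $\delta(p')$ is an upper bound of $\{\delta(q):q\le\lambda\}$, so $\alpha\le\delta(p')<\delta(p)\le\alpha$, a contradiction.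

Thus $v\colon X\to[0,1]$ is an order isomorphism. It remains to compare the two additions. Let $\alpha,\beta\in X$.

\begin{itemize}
\item[(1)] Suppose $\alpha+\beta\ne\infty$. If $\delta(q)\le\alpha$ and $\delta(q')\le\beta$, then $\delta(q)+\delta(q')\le\alpha+\beta$, so by Lemma~\ref{lem:dyadic}(2) $q+q'\le1$ and $\delta(q+q')\le\alpha+\beta$. Taking suprema, $v(\alpha)+v(\beta)\le v(\alpha+\beta)\le1$. In particular $v(\alpha)+v(\beta)>1$ implies $\alpha+\beta=\infty$.
\item[(2)] Suppose $v(\alpha)+v(\beta)<1$. Take dyadic $q\ge v(\alpha)$ and $q'\ge v(\beta)$ with $q+q'\le1$. Then $\alpha\le\delta(q)$ and $\beta\le\delta(q')$, so $\alpha+\beta\le\delta(q+q')\neq\infty$ and $v(\alpha+\beta)\le q+q'$. Letting $q$ and $q'$ decrease to $v(\alpha)$ and $v(\beta)$ and using (1), we get $v(\alpha+\beta)=v(\alpha)+v(\beta)$.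
\item[(3)] Suppose $v(\alpha)+v(\beta)=1$. By (X2) write $\mathbf 1=\alpha+\gamma$. By (1), $v(\alpha)+v(\gamma)\le1$, and by (2) the sum is not less than $1$, since $v(\mathbf 1)=1$. So $v(\gamma)=v(\beta)$, hence $\gamma=\beta$ and $v(\alpha+\beta)=1$.
\end{itemize}

Put $v(x)=v(xR)$ for $x\ne0$ and $v(0)=\infty$. This is a surjection $R\to[0,1]\cup\{\infty\}$. Property (i) holds because $v$ is an order isomorphism on $X$ and $xR=Rx$. Property (ii) holds by (1)--(3) when $x,y\ne0$, and when $x$ or $y$ is $0$ the sum is $\infty$ and $xy=0$. Linear compactness is part of (b). So (B) holds, and Theorem~\ref{thm:values} is proved.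

\begin{thebibliography}{9}

\bibitem{qhyp}
\emph{q-Hypercyclic rings},
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 246F2708A27769C6376E63D0A9C23C6E/\allowbreak S0008414X00008403a.pdf/\allowbreak qhypercyclic\_rings.pdf}

\end{thebibliography}
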